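\title{Regularity descends from the reduced preimage under a finite flat map}

\begin{abstract}
Let $A\subset B$ be a module-finite extension of formal power series rings over $\mathbb C$, and let $P$ be a prime ideal of $A$. We prove that $A/P$ is regular whenever $B/\sqrt{PB}$ is regular. More generally, this holds when $A$ is a formal power series ring over a field of characteristic $0$ and $B$ is a reduced $A$-algebra that is finite and free as an $A$-module. The proof studies the module of top-degree differential forms on $A/P$ modulo torsion: the trace of differential forms from $B$ to $A$ shows that this module is divisorial, the freeness of $B$ shows that it is then free, and a Taylor expansion gives regularity. In positive characteristic the statement is false.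
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $B=\mathbb C[[x_1,\dots,x_n]]$ be the formal power series ring in $n$ variables. Let $f_1,\dots,f_n\in B$ be such that the complete subring $A=\mathbb C[[f_1,\dots,f_n]]$ that they generate is a formal power series ring in $f_1,\dots,f_n$, and such that $B$ is a finitely generated $A$-module. The following question is posed in \cite{utah}.

\begin{quote}
\emph{Let $P$ be a prime ideal of $A$ such that $B/\sqrt{PB}$ is regular. Is $A/P$ regular?}
\end{quote}

Recall that a Noetherian local ring is regular if its maximal ideal is generated by as many elements as its dimension; for the rings above this means that it is again a formal power series ring. Think of $(f_1,\dots,f_n)$ as a finite map of formal germs $(\mathbb C^n,0)\to(\mathbb C^n,0)$. The prime $P$ defines an irreducible germ $X$ in the target, $B/PB$ is the ring of its scheme-theoretic preimage, and $B/\sqrt{PB}$ is the ring of the same set with its reduced structure. The question asks whether $X$ is smooth as soon as its reduced preimage is smooth.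

The ring $B$ is a free $A$-module. Indeed, $B/(f_1,\dots,f_n)B$ is finite-dimensional over $\mathbb C$, so $f_1,\dots,f_n$ is a system of parameters of the regular ring $B$, hence a regular sequence, and $\operatorname{depth}_AB=n$. Since $A$ is regular, $B$ has finite projective dimension over $A$, and the Auslander--Buchsbaum formula $\operatorname{pd}_AB+\operatorname{depth}_AB=\operatorname{depth}A=n$ gives $\operatorname{pd}_AB=0$.

This settles the case where $PB$ is a radical ideal. Then $B/PB$ is regular and free over $A/P$. A minimal free resolution of the residue field over $A/P$ remains exact and minimal after tensoring with $B/PB$, so it is finite, and a Noetherian local ring whose residue field has finite projective dimension is regular. But $PB$ need not be radical: for $A=\mathbb C[[u,t]]\subset B=\mathbb C[[s,t]]$ with $u=s^e$ and $P=(u)$ we have $PB=(s^e)$. In general we have one ring, $B/PB$, that is free over $A/P$ but not regular, and another, $B/\sqrt{PB}$, that is regular but not known to be flat over $A/P$.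

There are reasons to doubt a positive answer. A subring over which a regular ring is finite can be singular. Two examples will serve as tests throughout: the \emph{cusp} and the \emph{cone},
\[
\mathbb C[[t^2,t^3]]\subset\mathbb C[[t]],\qquad \mathbb C[[s^2,st,t^2]]\subset\mathbb C[[s,t]].
\]
Moreover, over a field of positive characteristic a cuspidal curve does have a smooth reduced preimage under a finite map of planes (Example~\ref{ex:charp}). In characteristic $0$, however, the answer is yes, and of $B$ one needs only a few properties.

\begin{theorem}\label{thm:main}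
Let $F$ be a field of characteristic $0$ and let $A=F[[f_1,\dots,f_n]]$ be a formal power series ring. Let $B\neq0$ be a reduced $A$-algebra that is a finite free $A$-module, and let $P\subset A$ be a prime ideal such that $B/\sqrt{PB}$ is a regular local ring. Then $A/P$ is regular.
\end{theorem}

In the setting of the question, $B$ is a domain, it is free over $A$ as shown above, and $B/\sqrt{PB}$ is local because $B$ is. So Theorem~\ref{thm:main} with $F=\mathbb C$ shows that $A/P$ is always regular.

The proof runs as follows. Put $O=A/P$, $S=B/\sqrt{PB}$ and $m=\dim O$. The idea is to descend properties from $S$ to $O$ by a trace. For functions this takes a few lines, shows that $O$ is normal, and settles the case $m=1$ (Section~\ref{sec:curves}). For $m\ge2$ we apply the same idea to differential forms and study a single module of rank one, the module $M$ of $m$-forms on $O$ modulo torsion.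
\begin{enumerate}
\item The trace of a regular form on $B$ is a regular form on $A$, and the trace is compatible with restriction to $S$ and $O$. Hence a rational form on $O$ that becomes regular on $S$ is regular on $O$ (Sections~\ref{sec:dvr} and~\ref{sec:trace}).
\item It follows that $M$ is the intersection of its localizations at the height-one primes of $O$. Such a module becomes principal over the factorial ring $S$; we lift a generator to $B/PB$ and descend by freeness. Hence $M$ is free (Section~\ref{sec:free}).
\item A generator of $M$ yields $m$ commuting derivations of $O$ dual to $m$ elements of the maximal ideal, and these elements generate the maximal ideal (Section~\ref{sec:regular}).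
\end{enumerate}
Section~\ref{sec:forms} sets up differential forms on complete local rings, and Section~\ref{sec:hyp} discusses the hypotheses.

\section{The rings involved, and the case of curves}\label{sec:curves}

From now on $F$, $A$, $B$, $P$ are as in Theorem~\ref{thm:main}. The maximal ideal of a local ring $D$ is written $\mathfrak m_D$. For an integral extension of rings $D\subset D'$ we use \emph{lying over} (every prime of $D$ is the contraction of a prime of $D'$), \emph{incomparability} (two distinct primes of $D'$ with the same contraction are not contained in one another) and, when $D'$ is a domain and $D$ is normal, \emph{going-down} (if $\mathfrak p'\subset\mathfrak p$ are primes of $D$ and $\mathfrak q$ lies over $\mathfrak p$, then some prime $\mathfrak q'\subset\mathfrak q$ lies over $\mathfrak p'$). A normal Noetherian domain is the intersection of its localizations at height-one primes, and these are discrete valuation rings.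

\subsection*{First consequences of the hypotheses}
Since $B$ is free and nonzero, $A\subset B$. A finite algebra over a complete local ring is a finite product of complete local rings, so $B=\prod B_j$. Each $B_j$ is nonzero and torsion-free over $A$, so it contains $A$, and by lying over $PB_j\ne B_j$. As $B/\sqrt{PB}=\prod B_j/\sqrt{PB_j}$ is local, there is only one factor: \emph{$B$ is a complete local ring}.

Put $Q=\sqrt{PB}$. It is a prime ideal, because regular local rings are domains. If $Q'$ is any prime of $B$ over $P$ (there is one), then $Q\subset Q'$, so $P\subset Q\cap A\subset Q'\cap A=P$. Thus $Q$ lies over $P$, and $Q'=Q$ by incomparability: \emph{$Q$ is the only prime of $B$ over $P$}.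

\subsection*{Notation}
We put
\[
O=A/P,\qquad R=B/PB,\qquad S=B/Q,
\]
so that we have a diagram
\[
\begin{array}{ccccc}
B&\longrightarrow&R&\longrightarrow&S\\
\uparrow&&\uparrow&&\uparrow\\
A&\longrightarrow&O&=&O
\end{array}
\]
with surjective horizontal maps and finite injective vertical maps. Let $N=\operatorname{rank}_AB$. Then $R=B\otimes_AO$ is a free $O$-module of rank $N$; its nilradical $J=Q/PB$ is a nilpotent ideal, and $R/J=S$. Further,
\[
K=\operatorname{Frac}A,\quad L=B\otimes_AK,\quad k=\operatorname{Frac}O,\quad \ell=\operatorname{Frac}S,\quad r=[\ell:k].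
\]
Since $B$ is free and reduced, $B\subset L$ and $L$ is a finite product of finite field extensions of $K$, with $\dim_KL=N$. Let $m=\dim O=\dim S$ and $c=\operatorname{ht}P=n-m$. If $c=0$ then $O=A$, and if $m=0$ then $O=F$; in both cases $O$ is regular. \emph{We assume from now on that $c\ge1$ and $m\ge1$.}

\subsection*{The trace of functions}
For a ring $D$ and a $D$-algebra $D'$ that is a finite free $D$-module, $\operatorname{Tr}_{D'/D}(x)\in D$ is the trace of multiplication by $x\in D'$, and $\operatorname{N}_{D'/D}(x)\in D$ is its determinant. The following computation contains the main idea of the paper. The trace from $R$ to $O$ takes values in $O$ because $R$ is free, and it depends only on the image in $S$ because the trace does not see nilpotents.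

\begin{proposition}\label{prop:functions}
For $x\in R$ with image $\bar x\in S$ we have $\operatorname{Tr}_{R/O}(x)=\frac Nr\operatorname{Tr}_{\ell/k}(\bar x)$. Consequently $k\cap S=O$, the ring $O$ is normal, and if $m=1$ then $O$ is regular.
\end{proposition}

\begin{proof}
Let $R_k=R\otimes_Ok$, a $k$-algebra of dimension $N$. The quotient of $R_k$ by the nilpotent ideal $J\otimes_Ok$ is $S\otimes_Ok$, a domain that is finite over $k$ and lies between $S$ and $\ell$; so it equals $\ell$. Thus $R_k$ is an Artinian local ring with residue field $\ell$. Each factor of a composition series of $R_k$ is isomorphic to $\ell$, has dimension $r$ over $k$, and $x$ acts on it as multiplication by $\bar x$. There are $N/r$ factors, and the trace is additive along a filtration. This gives the formula.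

Let $\eta\in k\cap S$ and lift $\eta$ to $x\in R$. Then $\operatorname{Tr}_{\ell/k}(\eta)=r\eta$, so $N\eta=\operatorname{Tr}_{R/O}(x)\in O$. As $N$ is invertible in $F$, we get $\eta\in O$. An element of $k$ that is integral over $O$ is integral over the normal ring $S$, so it lies in $k\cap S=O$. Finally, a normal Noetherian local domain of dimension one is a discrete valuation ring.
\end{proof}

For the cusp $O=F[[u,v]]/(v^2-u^3)$ the proof reads as follows. The element $\eta=v/u$ satisfies $\eta^2=u$, so it lies in $S$; the trace of a lift of $\eta$ to $R$ is $N\eta$, which does not lie in $O$. So the cusp cannot occur.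

The cone passes this test. The ring $O=F[[s^2,st,t^2]]$ consists of the elements of $S=F[[s,t]]$ fixed by $(s,t)\mapsto(-s,-t)$; every element of $k$ is fixed as well, so $k\cap S=O$. Functions are forms of degree $0$, and we shall see in Example~\ref{ex:cone} that forms of degree $2$ do exclude the cone.

\section{Differential forms on complete local rings}\label{sec:forms}

A \emph{derivation} of an $F$-algebra $D$ into a $D$-module $T$ is an $F$-linear map $\delta\colon D\to T$ with $\delta(ab)=a\,\delta(b)+b\,\delta(a)$. We use two extension properties.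
\begin{enumerate}
\item[(E1)] If $\Sigma\subset D$ is a multiplicative set and $T$ is a $\Sigma^{-1}D$-module, then $\delta$ extends uniquely to $\Sigma^{-1}D$, by the quotient rule $\delta(a/b)=(b\,\delta a-a\,\delta b)/b^2$.
\item[(E2)] If $E\supset F$ is a field, $E'$ is a finite reduced $E$-algebra and $T$ is an $E'$-module, then every derivation $\delta\colon E\to T$ extends uniquely to $E'$. Indeed, $E'$ is a product of simple separable extensions $E(\theta)$, and on each factor the extension is given by $\mu'(\theta)\,\delta(\theta)=-\sum\theta^i\delta(a_i)$, where $\mu=\sum a_iX^i$ is the minimal polynomial of $\theta$.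
\end{enumerate}

An arbitrary derivation of a power series ring has no reason to respect infinite sums. Derivations into finitely generated modules do, and we work with the module that is universal for those.

Let $\mathcal C$ be the class of complete Noetherian local $F$-algebras whose residue field is finite over $F$. The rings $A$, $B$, $O$, $R$, $S$ belong to $\mathcal C$. Let $D\in\mathcal C$. Its residue field is $F(\bar\theta)$ for some $\bar\theta$ with separable minimal polynomial $\mu$ over $F$. By Hensel's lemma $\mu$ has a root $\theta\in D$ lifting $\bar\theta$, and $F_D=F[\theta]$ is a subfield of $D$ that maps isomorphically onto the residue field. If $z_1,\dots,z_s$ generate $\mathfrak m_D$, then $Z_i\mapsto z_i$ defines a surjection $F_D[[Z_1,\dots,Z_s]]\to D$, $G\mapsto G(z)$; let $I_D$ be its kernel. If $D$ is regular we may take $s=\dim D$, and then $I_D=0$, because a proper quotient of the domain $F_D[[Z]]$ has dimension less than $s$. In particular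
\[
S=F'[[t_1,\dots,t_m]],\qquad F'=F_S.
\]
For $G\in F_D[[Z]]$ put $dG=\sum_i\frac{\partial G}{\partial Z_i}(z)\,dz_i$ in the free module $\bigoplus_iD\,dz_i$, and define
\[
\Omega_D=\Bigl(\bigoplus_{i=1}^sD\,dz_i\Bigr)\Big/\sum_{G\in I_D}D\,dG,\qquad \Omega_D^q=\Lambda^q_D\,\Omega_D .
\]
The rule $G(z)\mapsto dG$ is a well-defined derivation $d\colon D\to\Omega_D$.

\begin{lemma}\label{lem:universal}
Every derivation $\delta\colon D\to T$ into a finitely generated $D$-module $T$ factors uniquely as $\lambda\circ d$ with $\lambda\colon\Omega_D\to T$ a $D$-linear map.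
\end{lemma}

\begin{proof}
By the uniqueness in (E2), $\delta$ vanishes on $F_D$. By the product rule, $\delta(\mathfrak m_D^j)\subset\mathfrak m_D^{j-1}T$. Let $G\in F_D[[Z]]$, and let $G_j$ be the sum of its terms of degree less than $j$. For the polynomial $G_j$ we have $\delta(G_j(z))=\sum_i\frac{\partial G_j}{\partial Z_i}(z)\,\delta(z_i)$. Since $(G-G_j)(z)\in\mathfrak m_D^j$ and $\frac{\partial(G-G_j)}{\partial Z_i}(z)\in\mathfrak m_D^{j-1}$, the element $\delta(G(z))-\sum_i\frac{\partial G}{\partial Z_i}(z)\,\delta(z_i)$ lies in $\mathfrak m_D^{j-1}T$ for every $j$. By Krull's intersection theorem, $\bigcap_j\mathfrak m_D^jT=0$, so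
\[
\delta(G(z))=\sum_i\frac{\partial G}{\partial Z_i}(z)\,\delta(z_i).
\]
For $G\in I_D$ this shows that $dz_i\mapsto\delta(z_i)$ defines a map $\lambda$ on $\Omega_D$, and for general $G$ it shows that $\delta=\lambda\circ d$. The map $\lambda$ is unique because the $dz_i$ generate $\Omega_D$.
\end{proof}

So $\Omega_D$ does not depend on the presentation, and we have the following properties.
\begin{enumerate}
\item[(D1)] Every element of $\Omega_D^q$ is a finite sum $\sum g\,dx_1\wedge\dots\wedge dx_q$ with $g,x_1,\dots,x_q\in D$.
\item[(D2)] A finite homomorphism $\varphi\colon D\to D'$ in $\mathcal C$ induces $D$-linear maps $\Omega_D^q\to\Omega_{D'}^q$ with $da\mapsto d\varphi(a)$, because $\Omega_{D'}$ is a finitely generated $D$-module. These maps are compatible with composition.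
\item[(D3)] For a proper ideal $\mathfrak a\subset D$ we have $\Omega_{D/\mathfrak a}=\Omega_D/(\mathfrak a\Omega_D+\sum_{a\in\mathfrak a}D\,da)$, as one sees by presenting $D/\mathfrak a$ as a quotient of the same ring $F_D[[Z]]$. In particular $\Omega_D^q\to\Omega_{D/\mathfrak a}^q$ is surjective.
\item[(D4)] $\Omega_A$ is free on $df_1,\dots,df_n$, and $\Omega_S$ is free on $dt_1,\dots,dt_m$.
\end{enumerate}

The next lemma says that, after passing to fractions, a finite reduced extension creates no new forms and kills none.

\begin{lemma}\label{lem:generic}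
Let $D\in\mathcal C$ be a domain with fraction field $E$.
\begin{enumerate}
\item[(a)] Let $D'\in\mathcal C$ be a reduced $D$-algebra that is finite and torsion-free over $D$, and let $E'=D'\otimes_DE$. Then $\Omega_D\otimes_DE'\to\Omega_{D'}\otimes_{D'}E'$ is an isomorphism.
\item[(b)] $\dim_E\Omega_D\otimes_DE=\dim D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Note that $D'\subset E'$ and that $E'$ is a finite reduced $E$-algebra.

\emph{Surjectivity.} Let $x\in D'$, with minimal polynomial $\mu$ over $E$. The ring $E[x]\cong E[X]/(\mu)$ is reduced, so $\mu$ is squarefree, hence prime to $\mu'$ in characteristic $0$, and $\mu'(x)$ is a unit of $E'$. Clearing denominators gives $G=\sum a_iX^i\in D[X]$ with $G(x)=0$ and $G'(x)$ a unit of $E'$. Applying $d$ gives $G'(x)\,dx=-\sum x^i\,da_i$, so $dx$ lies in the image. Now use (D1).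

\emph{Injectivity.} Let $\lambda\colon\Omega_D\otimes_DE\to E$ be $E$-linear. The derivation $\lambda\circ d\colon D\to E$ extends to a derivation $\delta\colon E'\to E'$ by (E1) and (E2). Since $\Omega_D$ is finitely generated, $\delta(D)\subset b_0^{-1}D$ for some nonzero $b_0\in D$. Write $D'=\sum_jDx_j$ and choose a nonzero $b_1\in D$ with $b_1\delta(x_j)\in D'$ for all $j$. Then $\delta(ax_j)=\delta(a)x_j+a\,\delta(x_j)\in(b_0b_1)^{-1}D'$ for $a\in D$. So $\delta|_{D'}$ takes values in a finitely generated $D'$-module, and Lemma~\ref{lem:universal} gives an $E'$-linear map $\lambda'\colon\Omega_{D'}\otimes_{D'}E'\to E'$ with $\lambda'(dx)=\delta(x)$ for $x\in D'$. It agrees with $\lambda$ on the elements $da$, $a\in D$, hence on the image of $\Omega_D\otimes_DE$. Apply this to the functionals dual to a basis $(\xi_i)$ of $\Omega_D\otimes_DE$: we find $E'$-linear maps $\lambda'_i$ with $\lambda_i'(\xi_j)=\delta_{ij}$, so the images of the $\xi_j$ are linearly independent over $E'$.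

(b) Let $w_1,\dots,w_s$ be a system of parameters of $D$, $s=\dim D$. Then $D/(w_1,\dots,w_s)$ is finite-dimensional over $F$, so $D$ is a finite module over the complete ring $D_0=F[[W_1,\dots,W_s]]$ acting through $W_i\mapsto w_i$. The image of $D_0$ in $D$ has dimension $s$, so $D_0\subset D$. Part (a) applies to $D_0\subset D$, and $\Omega_{D_0}$ is free of rank $s$.
\end{proof}

We define the modules of \emph{rational forms}
\[
\Omega^q_K=\Omega^q_A\otimes_AK,\quad \Omega^q_L=\Omega^q_B\otimes_BL,\quad \Omega^q_k=\Omega^q_O\otimes_Ok,\quad \Omega^q_\ell=\Omega^q_S\otimes_S\ell .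
\]
These symbols always have this meaning; they do not denote the K\"ahler differentials of $K$, $L$, $k$, $\ell$ over $F$. By Lemma~\ref{lem:generic},
\[
\Omega^q_L=\Omega^q_K\otimes_KL,\qquad \Omega^q_\ell=\Omega^q_k\otimes_k\ell,\qquad\dim_k\Omega^1_k=m .
\]

Coefficients of forms are computed by derivations. In the situation of Lemma~\ref{lem:generic}(a), let $\xi_1,\dots,\xi_s$ be a basis of $\Omega_D\otimes_DE$. For $a\in D$ write $da=\sum_i\delta_i(a)\xi_i$. Each $\delta_i\colon D\to E$ is a derivation; its extensions to $E$ and to $E'$, again written $\delta_i$, are the \emph{dual derivations} of the basis. For $I=\{i_1<\dots<i_q\}$ put $\xi_I=\xi_{i_1}\wedge\dots\wedge\xi_{i_q}$.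

\begin{lemma}[Contraction formula]\label{lem:contraction}
Let $\omega=\sum g\,dx_1\wedge\dots\wedge dx_q\in\Omega_{D'}^q$ with $g,x_b\in D'$. The coefficient of $\xi_I$ in the image of $\omega$ in $\Omega^q_{D'}\otimes_{D'}E'=\bigoplus_IE'\xi_I$ is $\sum g\det\bigl(\delta_{i_a}(x_b)\bigr)_{1\le a,b\le q}$.
\end{lemma}

\begin{proof}
For $x\in D'$ write $dx=\sum_i\delta'_i(x)\xi_i$ with $\delta_i'(x)\in E'$. Then $\delta'_i\colon D'\to E'$ is a derivation that agrees with $\delta_i$ on $D$. By the uniqueness in (E1) and (E2), $\delta'_i=\delta_i$ on $D'$. Expand the wedge product.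
\end{proof}

Finally we need bases of $\Omega_A$ adapted to a prime ideal. Recall that the localization $A_{\mathfrak p}$ of the regular ring $A$ at a prime $\mathfrak p$ of height $e$ is regular of dimension $e$, and that $\dim A/\mathfrak p=n-e$. Let $\kappa(\mathfrak p)=\operatorname{Frac}(A/\mathfrak p)$.

\begin{lemma}\label{lem:adapted}
Let $\mathfrak p\subset A$ be a prime of height $e\ge1$, and let $p_1,\dots,p_e\in\mathfrak p$ generate $\mathfrak pA_{\mathfrak p}$. There are $y_1,\dots,y_{n-e}\in\{f_1,\dots,f_n\}$ such that $dy_1,\dots,dy_{n-e},dp_1,\dots,dp_e$ is a basis of $\Omega_A\otimes_AA_{\mathfrak p}$ and the $dy_i$ map to a basis of $\Omega_{A/\mathfrak p}\otimes_{A/\mathfrak p}\kappa(\mathfrak p)$. The dual derivations of $K$ map $A_{\mathfrak p}$ into itself.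
\end{lemma}

\begin{proof}
By (D3), $\Omega_{A/\mathfrak p}\otimes\kappa(\mathfrak p)$ is the quotient of the $n$-dimensional space $\Omega_A\otimes_A\kappa(\mathfrak p)$ by the span $U$ of the $dp$, $p\in\mathfrak p$. By Lemma~\ref{lem:generic}(b) this quotient has dimension $n-e$, so $\dim U=e$. For $p\in\mathfrak p$ write $bp=\sum a_jp_j$ with $b\in A\setminus\mathfrak p$ and $a_j\in A$. Applying $d$ gives $b\,dp\equiv\sum a_j\,dp_j$ modulo $\mathfrak p\Omega_A$. So $dp_1,\dots,dp_e$ span $U$, and they form a basis of $U$. The $df_i$ span the quotient; choose $y_1,\dots,y_{n-e}$ among the $f_i$ so that the $dy_i$ form a basis of it. Then the $dy_i$ and $dp_j$ form a basis of $\Omega_A\otimes_A\kappa(\mathfrak p)$. By Nakayama's lemma these $n$ elements generate the free module $\Omega_A\otimes_AA_{\mathfrak p}$ of rank $n$, so they form a basis. The dual derivations map $A$ into $A_{\mathfrak p}$ by definition, hence $A_{\mathfrak p}$ into $A_{\mathfrak p}$ by the quotient rule.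
\end{proof}

\section{Traces and derivations over a discrete valuation ring}\label{sec:dvr}

Both properties of the trace of forms will be checked along a discrete valuation of $K$. The only obstacle is ramification, and one example shows both the obstacle and the way around it.

\begin{example}\label{ex:ramified}
Let $A=F[[u,t]]\subset B=F[[s,t]]$ with $u=s^e$, $e\ge2$. From $du=es^{e-1}ds$ we get $s^j\,ds=\frac{s^{j+1}}{eu}\,du$, so in the basis $du,dt$ a regular form on $B$ has a coefficient with a pole along $u=0$. The trace of $s^{i}$ is $0$ if $e\nmid i$ and $eu^{i/e}$ if $e\mid i$; hence the trace of $s^{j+1}$ is divisible by $u$, and the trace of $\frac{s^{j+1}}{eu}$ lies in $A$. In terms of derivations: $\partial/\partial u$ extends to $\frac1{es^{e-1}}\partial/\partial s$, which does not preserve $B$, whereas $u\,\partial/\partial u$ extends to $\frac se\,\partial/\partial s$, which maps $B$ into $sB$; and the trace maps $sB$ into $uA$.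
\end{example}

Let $V\supset F$ be a discrete valuation ring with fraction field $K$, uniformizer $\pi$ and residue field $\kappa$, and let $W$ be the integral closure of $V$ in $L$. Write $L=\prod L_j$ with fields $L_j$. Then $W=\prod W_j$, where $W_j$ is the integral closure of $V$ in $L_j$. As $L_j/K$ is finite and separable, $W_j$ is a finite $V$-module and a Dedekind domain with finitely many maximal ideals, all lying over $\pi V$. So $W$ is a finite torsion-free $V$-module with $W\otimes_VK=L$, that is, a free $V$-module of rank $N$. For a maximal ideal $\mathfrak r$ of $W$ the ring $W_{\mathfrak r}$ is a discrete valuation ring; let $\kappa(\mathfrak r)=W/\mathfrak r$, and define the ramification index $e_{\mathfrak r}$ by $\pi W_{\mathfrak r}=\mathfrak r^{e_{\mathfrak r}}W_{\mathfrak r}$. Let $\operatorname{rad}W=\bigcap_{\mathfrak r}\mathfrak r$.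

\begin{lemma}\label{lem:dvrtrace}
For $w\in W$ we have $\operatorname{Tr}_{L/K}(w)\in V$, and the image of $\operatorname{Tr}_{L/K}(w)$ in $\kappa$ is $\sum_{\mathfrak r}e_{\mathfrak r}\operatorname{Tr}_{\kappa(\mathfrak r)/\kappa}(w\bmod\mathfrak r)$. Moreover $\sum_{\mathfrak r}e_{\mathfrak r}[\kappa(\mathfrak r):\kappa]=N$. In particular $\operatorname{Tr}_{L/K}(\operatorname{rad}W)\subset\pi V$.
\end{lemma}

\begin{proof}
A basis of $W$ over $V$ is a basis of $L$ over $K$, so $\operatorname{Tr}_{L/K}(w)=\operatorname{Tr}_{W/V}(w)\in V$. Its image in $\kappa$ is the trace of $w$ on the $N$-dimensional $\kappa$-vector space $W/\pi W=\prod_{\mathfrak r}W/\mathfrak r^{e_{\mathfrak r}}$. Filter the factor $W/\mathfrak r^{e_{\mathfrak r}}$ by the powers of $\mathfrak r$. There are $e_{\mathfrak r}$ graded pieces, each is one-dimensional over $\kappa(\mathfrak r)$, and $w$ acts on each as multiplication by $w\bmod\mathfrak r$. Adding traces gives the first formula, and adding dimensions gives the second.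
\end{proof}

\begin{lemma}\label{lem:dvrder}
Let $\delta$ be a derivation of $K$ with $\delta(V)\subset V$ and $\delta(\pi)\in\pi V$. Its extension to $L$ satisfies $\delta(W)\subset W$ and $\delta(\mathfrak r)\subset\mathfrak r$ for all $\mathfrak r$. In particular $\delta$ induces a derivation of each $\kappa(\mathfrak r)$.
\end{lemma}

\begin{proof}
We pass to completions, where the extension has the shape of Example~\ref{ex:ramified}: an unramified extension followed by the extraction of a root of a uniformizer. Since $\delta(\pi^jV)\subset\pi^jV$ for all $j$, the derivation $\delta$ extends by continuity to a derivation of the completion $\hat V$, with $\delta(\pi)\in\pi\hat V$, and by (E1) to $\hat K=\operatorname{Frac}\hat V$. Fix $\mathfrak r$, put $e=e_{\mathfrak r}$, and let $\hat W$ be the completion of $W_{\mathfrak r}$. It is a complete discrete valuation ring with residue field $\kappa(\mathfrak r)$, and it is finite over $\hat V$, being a factor of $W\otimes_V\hat V$. By (E2), $\delta$ extends to a derivation $\hat\delta$ of $\hat L=\operatorname{Frac}\hat W$.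

\emph{The unramified part.} Write $\kappa(\mathfrak r)=\kappa(\bar\theta)$, and let $G\in\hat V[X]$ be a monic lift of the minimal polynomial of $\bar\theta$, which is separable. By Hensel's lemma there is $\theta\in\hat W$ lifting $\bar\theta$ with $G(\theta)=0$, and $G'(\theta)\bmod\mathfrak r\ne0$. The ring $\hat V[X]/(G)$ is finite and free over $\hat V$, and its quotient by $\pi$ is the field $\kappa(\mathfrak r)$; so it is a discrete valuation ring with uniformizer $\pi$. Its map to $\hat W$, $X\mapsto\theta$, does not kill $\pi$, so it is injective. Thus $V_1=\hat V[\theta]\subset\hat W$ is a discrete valuation ring with uniformizer $\pi$ and residue field $\kappa(\mathfrak r)$, and $G'(\theta)$ is a unit of $V_1$. Applying $\hat\delta$ to $G(\theta)=0$ gives $\hat\delta(\theta)=-G^\delta(\theta)/G'(\theta)\in V_1$, where $G^\delta$ is obtained from $G$ by applying $\delta$ to the coefficients. Hence $\hat\delta(V_1)\subset V_1$.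

\emph{The ramified part.} Let $\tau_0$ be a uniformizer of $\hat W$, so $\tau_0^e=w\pi$ with $w\in\hat W^*$. Since $V_1$ and $\hat W$ have the same residue field, $w=u(1+\nu)$ with $u\in V_1^*$ and $\nu\in\tau_0\hat W$. By Hensel's lemma, which applies because $e\neq0$ in $\kappa$, the unit $1+\nu$ has an $e$-th root in $\hat W$. Dividing $\tau_0$ by it gives a uniformizer $\tau$ with $\tau^e=u\pi$. The logarithmic derivative of this equation is
\[
\frac{\hat\delta(\tau)}{\tau}=\frac1e\Bigl(\frac{\hat\delta(u)}u+\frac{\delta(\pi)}\pi\Bigr)\in V_1;
\]
this is where $\delta(\pi)\in\pi V$ is used. Hence $\hat\delta(V_1\tau^i)\subset V_1\tau^i$ for all $i\ge0$. The space $\hat W/\pi\hat W=\hat W/\tau^e\hat W$ is spanned over $\kappa(\mathfrak r)=V_1/\pi V_1$ by $1,\tau,\dots,\tau^{e-1}$, so $\hat W=\sum_{i<e}V_1\tau^i$ by Nakayama's lemma. Therefore $\hat\delta(\hat W)\subset\hat W$, and $\hat\delta(\tau\hat W)\subset\tau\hat W$ by the product rule.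

\emph{Back to $W$.} Let $\iota\colon L\to\hat L$ be the natural map. Both $\iota\circ\delta$ and $\hat\delta\circ\iota$ are derivations $L\to\hat L$ that extend $\delta\colon K\to K$, so they are equal by (E2). An element $x\in L$ lies in $W$ if and only if $\iota(x)\in\hat W$ for every $\mathfrak r$, and an element $x\in W$ lies in $\mathfrak r$ if and only if $\iota(x)\in\tau\hat W$. The lemma follows.
\end{proof}

\section{The trace of differential forms}\label{sec:trace}

One would like to repeat the proof of Proposition~\ref{prop:functions} with forms on $R$. But $R$ is not reduced, so Lemma~\ref{lem:generic}(a) fails for $O\subset R$, and there is no evident trace even on rational forms: in Example~\ref{ex:ramified} with $P=(u)$, the form $ds$ on $R=F[[s,t]]/(s^e)$ generates a direct summand $R/(s^{e-1})$ of $\Omega_R$, which is nonzero and free over $O=F[[t]]$ and does not come from $\Omega_O$. We therefore take the trace upstairs, from $B$ to $A$, where $\Omega_L^q=\Omega_K^q\otimes_KL$, and restrict afterwards. To restrict we must know that the trace has no poles.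

For $\omega\in\Omega_B^q$ let $\operatorname{Tr}(\omega)\in\Omega_K^q$ be the image of $\omega$ under
\[
\Omega^q_B\longrightarrow\Omega_L^q=\Omega^q_K\otimes_KL\xrightarrow{\;1\otimes\operatorname{Tr}_{L/K}\;}\Omega^q_K .
\]
In any basis of $\Omega_K^q$, the coefficients of $\operatorname{Tr}(\omega)$ are the traces of the coefficients of $\omega$.

\begin{lemma}\label{lem:regular}
$\operatorname{Tr}(\Omega^q_B)\subset\Omega^q_A$ for all $q\ge0$.
\end{lemma}

\begin{proof}
Since $A$ is normal and $\Omega_A^q$ is free, $\Omega_A^q$ is the intersection in $\Omega_K^q$ of the modules $\Omega^q_A\otimes_AA_{\mathfrak p}$ over the height-one primes $\mathfrak p$ of $A$. Fix such a $\mathfrak p$, let $V=A_{\mathfrak p}$, let $\pi\in\mathfrak p$ be a uniformizer of $V$, and let $W$ be as in Section~\ref{sec:dvr}. Then $B\subset W$, because $B$ is integral over $A$. By Lemma~\ref{lem:adapted} there is a basis $d\pi,dy_1,\dots,dy_{n-1}$ of $\Omega_A\otimes_AV$ whose dual derivations $\delta_0,\delta_1,\dots,\delta_{n-1}$ map $V$ into $V$. We must show that the trace of every coefficient of $\omega=\sum g\,dx_1\wedge\dots\wedge dx_q$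 lies in $V$.

For $i\ge1$ we have $\delta_i(\pi)=0$, so $\delta_i(W)\subset W$ by Lemma~\ref{lem:dvrder}. By Lemma~\ref{lem:contraction} the coefficient of $dy_I$ in $\omega$ lies in $W$, and its trace lies in $V$.

The derivation $\delta_0$ has $\delta_0(\pi)=1$, so we use $\pi\delta_0$ instead. It maps $V$ into $\pi V$, so Lemma~\ref{lem:dvrder} applies to it. The derivation that it induces on $\kappa(\mathfrak r)$ vanishes on $\kappa$, hence vanishes by (E2). This means that $\pi\delta_0(W)\subset\operatorname{rad}W$. Let $b$ be the coefficient of $d\pi\wedge dy_{I}$ in $\omega$, where $|I|=q-1$. By Lemma~\ref{lem:contraction}, $\pi b$ is a sum of terms $g\det(\cdot)$ in which the first row of the matrix has entries $\pi\delta_0(x_b)\in\operatorname{rad}W$ and the other rows have entries in $W$. So $\pi b\in\operatorname{rad}W$, and Lemma~\ref{lem:dvrtrace} gives $\pi\operatorname{Tr}_{L/K}(b)\in\pi V$, that is, $\operatorname{Tr}_{L/K}(b)\in V$.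
\end{proof}

Let $\operatorname{res}_O\colon\Omega_A^q\to\Omega^q_O\to\Omega_k^q$ and $\operatorname{res}_S\colon\Omega_B^q\to\Omega^q_S\to\Omega_\ell^q$ be the natural maps, and write $\operatorname{Tr}_{\ell/k}$ also for $1\otimes\operatorname{Tr}_{\ell/k}\colon\Omega^q_\ell=\Omega^q_k\otimes_k\ell\to\Omega_k^q$. The next lemma extends the formula of Proposition~\ref{prop:functions} to forms of every degree.

\begin{lemma}\label{lem:restrict}
For $q\ge0$ and $\omega\in\Omega^q_B$ we have $\operatorname{res}_O(\operatorname{Tr}\omega)=\frac Nr\operatorname{Tr}_{\ell/k}(\operatorname{res}_S\omega)$.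
\end{lemma}

The coefficients of $\omega$ in a basis of $\Omega^q_K$ are elements of $L$ that in general do not lie in $B_Q$, so they cannot be reduced modulo $Q$. Section~\ref{sec:dvr} controls them along a discrete valuation, but $A_P$ is a discrete valuation ring only when $c=1$. We replace it by the valuation ring of the order of vanishing along $P$. This valuation has two virtues: derivations tangent to $P$ do not lower it, and its residue field is purely transcendental over $k$, so that it does not interact with the extension $\ell/k$.

\begin{proof}
Let $\mathfrak P=PA_P$, so that $k=A_P/\mathfrak P$. Choose $p_1,\dots,p_c\in P$ generating $\mathfrak P$, and $y_1,\dots,y_m$ as in Lemma~\ref{lem:adapted} for $\mathfrak p=P$. A bar denotes the image in $O$, $k$ or $S$. The map $\operatorname{res}_O$ extends $A_P$-linearly to $\Omega^q_A\otimes_AA_P$; it sends $dy_i$ to $d\bar y_i$ and $dp_j$ to $0$, and $d\bar y_1,\dots,d\bar y_m$ is a basis of $\Omega^1_k$.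

\emph{Tangent derivations.} Let $\delta_1,\dots,\delta_m$ be the derivations of $K$ dual to $dy_1,\dots,dy_m$ in the basis $(dy_i,dp_j)$. They preserve $A_P$ and kill $p_1,\dots,p_c$. As $\mathfrak P^j$ is generated by monomials in the $p$'s, we get $\delta_i(\mathfrak P^j)\subset\mathfrak P^j$ for all $j$. So $\delta_i$ induces a derivation $\bar\delta_i$ of $k$. For $a\in A$, applying $\operatorname{res}_O$ to the expansion of $da$ in the basis $(dy_i,dp_j)$ gives $d\bar a=\sum_i\overline{\delta_i(a)}\,d\bar y_i$. Thus $\bar\delta_1,\dots,\bar\delta_m$ are the dual derivations of the basis $d\bar y_1,\dots,d\bar y_m$; we extend them to $\ell$.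

\emph{The valuation.} Since $A_P$ is regular with regular system of parameters $p_1,\dots,p_c$, the graded ring $\bigoplus_j\mathfrak P^j/\mathfrak P^{j+1}$ is the polynomial ring $k[X_1,\dots,X_c]$, with $X_j$ the class of $p_j$. For $0\ne a\in A_P$ let $v(a)=\max\{j:a\in\mathfrak P^j\}$, which is finite by Krull's intersection theorem. The graded ring is a domain, so $v(ab)=v(a)+v(b)$, and $v$ extends to a discrete valuation of $K$. Let $V\supset A_P$ be its valuation ring. Then $\pi=p_1$ is a uniformizer, and $\pi V\cap A_P=\mathfrak P$. For $a\in\mathfrak P^j$ let $[a]_j$ be its class in $\mathfrak P^j/\mathfrak P^{j+1}$; then $[a]_j[a']_{j'}=[aa']_{j+j'}$. An element of $V$ has the form $a/b$ with $a,b\in A_P$, $v(a)\ge v(b)=j$; send it to $[a]_j/[b]_j\in k(X_1,\dots,X_c)$. By the multiplicativity just noted, $ab'=a'b$ implies that $a/b$ and $a'/b'$ have the same image, and, writing two elements of $V$ with a common denominator, one sees that the map is a ring homomorphism. Its kernel is given by $v(a)>v(b)$, so it is $\pi V$, and its image consists of the quotients of homogeneous polynomials of equal degree.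 Hence $V$ has residue field
\[
\kappa=k(X_2/X_1,\dots,X_c/X_1),
\]
which is purely transcendental over $k$. For $a\in A_P$ we have $v(\delta_ia)\ge v(a)$, so for $a/b\in V$ as above $v(b\,\delta_ia-a\,\delta_ib)\ge v(a)+v(b)\ge v(b^2)$. By the quotient rule $\delta_i(V)\subset V$. Also $\delta_i(\pi)=0$.

\emph{Reduction modulo $\mathfrak r$.} Let $W\supset B$ be as in Section~\ref{sec:dvr}, and let $\mathfrak r$ be a maximal ideal of $W$. The prime $\mathfrak r\cap B$ lies over $\pi V\cap A=P$, and $Q$ is the only such prime, so $\mathfrak r\cap B=Q$. Thus $S\subset\kappa(\mathfrak r)$ and $\ell\subset\kappa(\mathfrak r)$, compatibly with $k\subset\kappa\subset\kappa(\mathfrak r)$. By Lemma~\ref{lem:dvrder}, $\delta_i$ preserves $W$ and induces a derivation of $\kappa(\mathfrak r)$. Its restriction $\ell\to\kappa(\mathfrak r)$ agrees with $\bar\delta_i$ on $k$, hence on $\ell$ by (E2). So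
\[
\delta_i(x)\in W\quad\text{and}\quad\delta_i(x)\bmod\mathfrak r=\bar\delta_i(\bar x)\in\ell\qquad(x\in B).
\]
Write $\omega=\sum g\,dx_1\wedge\dots\wedge dx_q$, so that $\operatorname{res}_S\omega=\sum\bar g\,d\bar x_1\wedge\dots\wedge d\bar x_q$. For $I\subset\{1,\dots,m\}$ with $|I|=q$ let $b_I\in L$ be the coefficient of $dy_I$ in $\omega$ and let $\beta_I\in\ell$ be the coefficient of $d\bar y_I$ in $\operatorname{res}_S\omega$. Lemma~\ref{lem:contraction}, applied to $A\subset B$ and to $O\subset S$, gives $b_I=\sum g\det(\delta_{i_a}(x_b))$ and $\beta_I=\sum\bar g\det(\bar\delta_{i_a}(\bar x_b))$. Hence $b_I\in W$ and $b_I\bmod\mathfrak r=\beta_I$ for every $\mathfrak r$.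

\emph{The trace.} The ring $\ell'=\ell\otimes_k\kappa$ is a localization of the polynomial ring $\ell[X_2/X_1,\dots,X_c/X_1]$, so it is a domain, and it has dimension $r$ over $\kappa$; so it is a field. The natural map $\ell'\to\kappa(\mathfrak r)$ is therefore injective, and $[\kappa(\mathfrak r):\ell']=[\kappa(\mathfrak r):\kappa]/r$. A basis of $\ell$ over $k$ is a basis of $\ell'$ over $\kappa$, so $\operatorname{Tr}_{\ell'/\kappa}(\beta_I)=\operatorname{Tr}_{\ell/k}(\beta_I)$. By transitivity of the trace and Lemma~\ref{lem:dvrtrace}, the image of $\operatorname{Tr}_{L/K}(b_I)$ in $\kappa$ is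
\[
\sum_{\mathfrak r}e_{\mathfrak r}\frac{[\kappa(\mathfrak r):\kappa]}r\operatorname{Tr}_{\ell/k}(\beta_I)=\frac Nr\operatorname{Tr}_{\ell/k}(\beta_I).
\]
By Lemma~\ref{lem:regular}, $\operatorname{Tr}\omega\in\Omega_A^q$, so all its coefficients in the basis of $\Omega^q_A\otimes_AA_P$ formed by the wedge products of the $dy_i$ and $dp_j$ lie in $A_P$. In particular $\operatorname{Tr}_{L/K}(b_I)\in A_P$, and its image in $k\subset\kappa$ is the displayed element. Since $\operatorname{res}_O$ kills every wedge product that contains some $dp_j$, we obtain $\operatorname{res}_O(\operatorname{Tr}\omega)=\sum_I\frac Nr\operatorname{Tr}_{\ell/k}(\beta_I)\,d\bar y_I$.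
\end{proof}

Let $\bar\Omega^q_O\subset\Omega^q_k$ be the image of $\Omega^q_O$; it is $\Omega_O^q$ modulo torsion. We regard $\Omega_k^q$ and the free module $\Omega^q_S$ as submodules of $\Omega^q_\ell$. By (D2), $\bar\Omega^q_O\subset\Omega^q_S$.

\begin{proposition}\label{prop:descent}
$\Omega_k^q\cap\Omega_S^q=\bar\Omega^q_O$ for all $q\ge0$.
\end{proposition}

\begin{proof}
The inclusion $\supset$ has just been noted. Let $\eta\in\Omega^q_k\cap\Omega_S^q$. By (D3) there is $\omega\in\Omega^q_B$ with $\operatorname{res}_S\omega=\eta$. Since $\eta\in\Omega_k^q$, we have $\operatorname{Tr}_{\ell/k}(\eta)=r\eta$. By Lemmas~\ref{lem:regular} and~\ref{lem:restrict}, $N\eta=\operatorname{res}_O(\operatorname{Tr}\omega)\in\operatorname{res}_O(\Omega_A^q)=\bar\Omega_O^q$, and $N$ is invertible.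
\end{proof}

\begin{example}\label{ex:cone}
For the cone let $a=s^2$, $b=st$, $c'=t^2$. Then
\[
da\wedge db=2s^2\,ds\wedge dt,\qquad da\wedge dc'=4st\,ds\wedge dt,\qquad db\wedge dc'=2t^2\,ds\wedge dt,
\]
so $\bar\Omega^2_O=\mathfrak m_O\,ds\wedge dt$. The form $ds\wedge dt=(2a)^{-1}da\wedge db$ lies in $\Omega^2_k\cap\Omega^2_S$ but not in $\bar\Omega^2_O$. So the extension $F[[s^2,st,t^2]]\subset F[[s,t]]$ is not of the form $O\subset S$.
\end{example}

\section{The module of top-degree forms is free}\label{sec:free}

Put $M=\bar\Omega^m_O$, a finitely generated $O$-module that spans the one-dimensional space $\Omega^m_k$. In this section $\mathfrak p$ ranges over the height-one primes of the normal domain $O$, and $\mathfrak q$ over the height-one primes of $S$. A subscript $\mathfrak p$ on an $O$-module denotes localization at $O\setminus\mathfrak p$, and $\operatorname{ord}_{\mathfrak q}$ is the valuation of $S_{\mathfrak q}$. Call a nonzero finitely generated $O$-submodule $I$ of a one-dimensional $k$-vector space \emph{divisorial} if $I=\bigcap_{\mathfrak p}I_{\mathfrak p}$. We show that $M$ is divisorial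 and that every divisorial module is free.

\begin{lemma}\label{lem:heights}
A prime of $S$ has height one if and only if its contraction to $O$ has height one. For each $\mathfrak p$ there are finitely many $\mathfrak q$ over $\mathfrak p$; an element $x\in\ell^*$ lies in $S_{\mathfrak p}^*$ if and only if $\operatorname{ord}_{\mathfrak q}(x)=0$ for all $\mathfrak q$ over $\mathfrak p$, and then $\operatorname{N}_{\ell/k}(x)\in O_{\mathfrak p}^*$. Finally, $\bigcap_{\mathfrak p}S_{\mathfrak p}=S$.
\end{lemma}

\begin{proof}
By incomparability a strict chain of primes inside a prime $\mathfrak q'$ of $S$ contracts to a strict chain inside $\mathfrak q'\cap O$, and by going-down a strict chain ending at $\mathfrak q'\cap O$ lifts to one ending at $\mathfrak q'$. So $\operatorname{ht}\mathfrak q'=\operatorname{ht}(\mathfrak q'\cap O)$. The ring $S_{\mathfrak p}$ is a normal domain, finite over the discrete valuation ring $O_{\mathfrak p}$. So its nonzero primes are the finitely many $\mathfrak qS_{\mathfrak p}$ with $\mathfrak q$ over $\mathfrak p$, and $S_{\mathfrak p}$ is the intersection of these $S_{\mathfrak q}$,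 which describes its units. It is torsion-free, hence free of rank $r$ over $O_{\mathfrak p}$, so the norms of a unit and of its inverse lie in $O_{\mathfrak p}$. Lastly, $S_{\mathfrak q\cap O}\subset S_{\mathfrak q}$ for every $\mathfrak q$, so $S\subset\bigcap_{\mathfrak p}S_{\mathfrak p}\subset\bigcap_{\mathfrak q}S_{\mathfrak q}=S$.
\end{proof}

\begin{corollary}\label{cor:divisorial}
$M$ is divisorial.
\end{corollary}

\begin{proof}
Since $\Omega^m_S$ is a free $S$-module, Lemma~\ref{lem:heights} gives $\bigcap_{\mathfrak p}(\Omega_S^m)_{\mathfrak p}=\Omega_S^m$. As $M\subset\Omega_k^m$ and $M\subset\Omega_S^m$, we get $\bigcap_{\mathfrak p}M_{\mathfrak p}\subset\Omega^m_k\cap\Omega_S^m$, which is $M$ by Proposition~\ref{prop:descent}.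
\end{proof}

Now let $I\subset k$ be divisorial. The ring $S$ is factorial, so there is one element $h\in\ell^*$ that generates $I_{\mathfrak p}S_{\mathfrak p}$ for all $\mathfrak p$ at once. This cannot be descended to $O$ directly, since $S$ is not known to be flat over $O$. We would rather have such a generator over the free $O$-module $R$. An arbitrary lift of $h$ to $R_k=R\otimes_Ok$ will not do: lifts differ by nilpotent elements of $R_k$, which may have denominators at any $\mathfrak p$. The remedy is to find an equation $h^r=gw$ whose right side lifts without denominators, $g$ because it lies in $k\subset R_k$ and $w$ because it is a unit of $S$, and to use that in characteristic $0$ roots of units lift uniquely along nilpotent ideals.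

\begin{lemma}\label{lem:roots}
Let $R'\to S'$ be a surjective homomorphism of $\mathbb Q$-algebras with nilpotent kernel $J'$. Let $\gamma$ be a unit of $R'$ with image $\bar\gamma\in S'$, and let $\sigma\in S'$ satisfy $\sigma^r=\bar\gamma$. Then $\sigma$ has a unique lift $\tilde\sigma\in R'$ with $\tilde\sigma^r=\gamma$, and $\tilde\sigma$ is a unit.
\end{lemma}

\begin{proof}
The element $\sigma$ is a unit and $J'$ is nilpotent, so every lift of $\sigma$ is a unit. Let $\sigma_0$ be a lift, and write $\gamma\sigma_0^{-r}=1+\nu$ with $\nu\in J'$. Put $\tilde\sigma=\sigma_0\sum_{i\ge0}\binom{1/r}i\nu^i$, a finite sum. The identity $\bigl(\sum_i\binom{1/r}iX^i\bigr)^r=1+X$ in $\mathbb Q[[X]]$ gives $\tilde\sigma^r=\gamma$. The quotient of two such lifts has the form $1+\nu$ with $\nu\in J'$ and $0=(1+\nu)^r-1=\nu\bigl(r+\binom r2\nu+\dots+\nu^{r-1}\bigr)$. The second factor is a unit, so $\nu=0$.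
\end{proof}

\begin{proposition}\label{prop:principal}
Every divisorial $O$-module $I\subset k$ is principal. In particular $M$ is a free $O$-module of rank one.
\end{proposition}

\begin{proof}
For each $\mathfrak p$ write $I_{\mathfrak p}=a_{\mathfrak p}O_{\mathfrak p}$ with $a_{\mathfrak p}\in k^*$, which is possible because $O_{\mathfrak p}$ is a discrete valuation ring, and take $a_{\mathfrak p}=1$ whenever $I_{\mathfrak p}=O_{\mathfrak p}$. This is the case for all but finitely many $\mathfrak p$, since each of finitely many nonzero generators of $I$ is a unit at all but finitely many $\mathfrak p$.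

\emph{Step 1: a generator over $S$.} As $S$ is factorial, each $\mathfrak q$ is principal, $\mathfrak q=(\pi_{\mathfrak q})$. Let $h=\prod_{\mathfrak q}\pi_{\mathfrak q}^{\,j(\mathfrak q)}\in\ell^*$ with $j(\mathfrak q)=\operatorname{ord}_{\mathfrak q}(a_{\mathfrak q\cap O})$; the product is finite. By Lemma~\ref{lem:heights}, $u_{\mathfrak p}=h/a_{\mathfrak p}$ lies in $S_{\mathfrak p}^*$ for every $\mathfrak p$. Put
\[
g=\operatorname{N}_{\ell/k}(h)\in k^*,\qquad w=h^r/g\in\ell^* .
\]
Then $g=a_{\mathfrak p}^r\operatorname{N}_{\ell/k}(u_{\mathfrak p})$, so $g/a_{\mathfrak p}^r\in O_{\mathfrak p}^*$ and $w=u_{\mathfrak p}^r\cdot(a_{\mathfrak p}^r/g)\in S^*_{\mathfrak p}$ for every $\mathfrak p$. Thus $w$ and $w^{-1}$ lie in $\bigcap_{\mathfrak p}S_{\mathfrak p}=S$, and $w\in S^*$.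

\emph{Step 2: a generator over $R$.} Since $R$ is free over $O$, we have $R\subset R_{\mathfrak p}\subset R_k$. Localizing $R\to S$ gives compatible surjections $R_{\mathfrak p}\to S_{\mathfrak p}$ and $R_k\to\ell$ with nilpotent kernels. Fix a lift $\tilde w\in R$ of $w$; it is a unit of $R$. Apply Lemma~\ref{lem:roots} to $R_k\to\ell$, $\gamma=g\tilde w$ and $\sigma=h$: there is a unique lift $\tilde h\in R_k^*$ of $h$ with $\tilde h^r=g\tilde w$. Apply it also to $R_{\mathfrak p}\to S_{\mathfrak p}$, $\gamma=(g/a_{\mathfrak p}^r)\tilde w\in R_{\mathfrak p}^*$ and $\sigma=u_{\mathfrak p}$, noting that $u_{\mathfrak p}^r=(g/a_{\mathfrak p}^r)w$: there is a lift $\tilde u_{\mathfrak p}\in R_{\mathfrak p}^*$ of $u_{\mathfrak p}$ with $\tilde u_{\mathfrak p}^r=(g/a_{\mathfrak p}^r)\tilde w$. The element $a_{\mathfrak p}\tilde u_{\mathfrak p}\in R_k$ lifts $h$, and its $r$-th power is $g\tilde w$. By uniqueness $\tilde h=a_{\mathfrak p}\tilde u_{\mathfrak p}$. Hence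
\[
\tilde hR_{\mathfrak p}=a_{\mathfrak p}R_{\mathfrak p}=I_{\mathfrak p}R_{\mathfrak p}\qquad\text{for all }\mathfrak p .
\]

\emph{Step 3: descent.} Let $\rho_1,\dots,\rho_N$ be a basis of $R$ over $O$. Inside $R_k=\bigoplus k\rho_i$ we have $R_{\mathfrak p}=\bigoplus O_{\mathfrak p}\rho_i$, $IR=\bigoplus I\rho_i$ and $I_{\mathfrak p}R_{\mathfrak p}=\bigoplus I_{\mathfrak p}\rho_i$. From $O=\bigcap O_{\mathfrak p}$ and $I=\bigcap I_{\mathfrak p}$ we get $R=\bigcap R_{\mathfrak p}$ and $IR=\bigcap I_{\mathfrak p}R_{\mathfrak p}$. As multiplication by $\tilde h$ is a bijection of $R_k$,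
\[
IR=\bigcap_{\mathfrak p}\tilde hR_{\mathfrak p}=\tilde h\bigcap_{\mathfrak p}R_{\mathfrak p}=\tilde hR\cong R .
\]
So $I^{\oplus N}\cong O^{\oplus N}$ as $O$-modules. Reducing modulo $\mathfrak m_O$ gives $N\dim_F(I/\mathfrak m_OI)=N$, and $I$ is principal by Nakayama's lemma.

For the last statement choose $0\ne\xi\in\Omega_k^m$ and write $M=I\xi$ with $I\subset k$. By Corollary~\ref{cor:divisorial}, $I$ is divisorial.
\end{proof}

\section{From a generator of $M$ to coordinates on $O$}\label{sec:regular}

In a power series ring $F[[z_1,\dots,z_m]]$ one has partial derivatives $\partial_i$, and Taylor's formula recovers the constant term of a series $a$ as $\sum_\alpha\frac{(-z)^\alpha}{\alpha!}\partial^\alpha a$. We construct such derivations on $O$ from a generator of $M$ and use this sum to show that $z_1,\dots,z_m$ generate $\mathfrak m_O$.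

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\bar f_i\in\mathfrak m_O$ be the image of $f_i$. By (D3) and (D4), $M$ is generated by the $m$-fold wedge products of $d\bar f_1,\dots,d\bar f_n$. By Proposition~\ref{prop:principal}, $\dim_FM/\mathfrak m_OM=1$. One of the products has nonzero image in this space, and by Nakayama's lemma it generates $M$:
\[
M=O\cdot dz_1\wedge\dots\wedge dz_m,\qquad z_1,\dots,z_m\in\{\bar f_1,\dots,\bar f_n\}.
\]
As $M\ne0$, the forms $dz_1,\dots,dz_m$ are a basis of $\Omega^1_k$. Let $\partial_1,\dots,\partial_m$ be the dual derivations of $k$, so that $da=\sum_i\partial_i(a)\,dz_i$ for $a\in O$ and $\partial_i(z_j)=\delta_{ij}$.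

\emph{The $\partial_i$ preserve $O$ and commute.} For $a\in O$, replacing $dz_i$ by $da$ in $dz_1\wedge\dots\wedge dz_m$ gives the form $\partial_i(a)\,dz_1\wedge\dots\wedge dz_m$, which lies in $M$. So $\partial_i(a)\in O$. The commutator $[\partial_i,\partial_j]$ is a derivation $O\to O$ that vanishes on $z_1,\dots,z_m$. By Lemma~\ref{lem:universal} it equals $\lambda\circ d$ for an $O$-linear map $\lambda\colon\Omega_O\to O$, and $\lambda$ extends to a $k$-linear map $\Omega^1_k\to k$ that vanishes on the basis $dz_1,\dots,dz_m$. So $[\partial_i,\partial_j]=0$ on $O$.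

\emph{The Taylor sum.} For $\alpha\in\mathbb N^m$ let $z^\alpha=\prod z_i^{\alpha_i}$, $\partial^\alpha=\prod\partial_i^{\alpha_i}$, $\alpha!=\prod\alpha_i!$, $|\alpha|=\sum\alpha_i$, and let $\epsilon_i\in\mathbb N^m$ be the $i$-th unit vector. Fix $a\in\mathfrak m_O$ and put
\[
\Phi_j=\sum_{|\alpha|\le j}(-1)^{|\alpha|}\frac{z^\alpha}{\alpha!}\,\partial^\alpha a\in O .
\]
Since $z^\alpha\in\mathfrak m_O^{|\alpha|}$ and $O$ is complete, the $\Phi_j$ converge to an element $\Phi\in O$ with $\Phi-\Phi_j\in\mathfrak m_O^{j+1}$. We have $\partial_i(z^\alpha/\alpha!)=z^{\alpha-\epsilon_i}/(\alpha-\epsilon_i)!$ if $\alpha_i\ge1$, and $0$ otherwise. Writing $\alpha=\beta+\epsilon_i$ in the terms where $\partial_i$ falls on $z^\alpha/\alpha!$, and using $\partial_i\partial^\alpha=\partial^{\alpha+\epsilon_i}$ in the others, we get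
\[
\partial_i\Phi_j=-\sum_{|\beta|\le j-1}(-1)^{|\beta|}\frac{z^\beta}{\beta!}\partial^{\beta+\epsilon_i}a+\sum_{|\alpha|\le j}(-1)^{|\alpha|}\frac{z^\alpha}{\alpha!}\partial^{\alpha+\epsilon_i}a=(-1)^j\sum_{|\alpha|=j}\frac{z^\alpha}{\alpha!}\partial^{\alpha+\epsilon_i}a .
\]
This lies in $\mathfrak m_O^j$, and so does $\partial_i(\Phi-\Phi_j)\in\partial_i(\mathfrak m_O^{j+1})$. Hence $\partial_i\Phi\in\bigcap_j\mathfrak m_O^j=0$ for all $i$, and $d\Phi=0$ in $\Omega^1_k$.

\emph{Conclusion.} It follows that $d\Phi=0$ in $\Omega^1_\ell$, hence in its submodule $\Omega_S$, which is free on $dt_1,\dots,dt_m$. So all partial derivatives of $\Phi\in S=F'[[t_1,\dots,t_m]]$ vanish, and in characteristic $0$ this forces $\Phi\in F'$. On the other hand $\Phi_0=a$, so $\Phi\in\mathfrak m_O\subset\mathfrak m_S$. Therefore $\Phi\in F'\cap\mathfrak m_S=0$. Let $\mathfrak z=(z_1,\dots,z_m)O$. Every term of $\Phi_j$ other than $a$ lies in $\mathfrak z$, so $a=(a-\Phi_j)-(\Phi-\Phi_j)\in\mathfrak z+\mathfrak m_O^{j+1}$ for all $j$. By Krull's intersection theorem in $O/\mathfrak z$ we get $a\in\mathfrak z$. Thus $\mathfrak m_O$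 is generated by $m=\dim O$ elements, and $O=A/P$ is regular.
\end{proof}

\section{The hypotheses}\label{sec:hyp}

Characteristic $0$ enters at every stage: in the extension property (E2) of derivations, in the division by $N$ after taking a trace, in the extraction of $e$-th and $r$-th roots, and in the Taylor sum. It cannot be omitted, even when $B$ is a power series ring.

\begin{example}\label{ex:charp}
Let $F$ have characteristic $p>0$, let $q\ge2$ be prime to $p$, and let
\[
A=F[[u,v]]\subset B=F[[s,v]],\qquad u=s^p,\qquad P=(v^p-u^q).
\]
Then $B$ is a domain and is free over $A$ with basis $1,s,\dots,s^{p-1}$. We have $v^p-u^q=(v-s^q)^p$ in $B$, so $\sqrt{PB}=(v-s^q)B$, and $B/\sqrt{PB}\cong F[[s]]$ is regular. The induced map $A/P\to F[[s]]$ sends $u$ to $s^p$ and $v$ to $s^q$. It is injective: writing an element of $A$ as $\sum_{i<p}v^iG_i(u,v^p)$ and replacing $v^p$ by $u^q$ shows that $A/P$ is generated over $F[[u]]$ by $1,v,\dots,v^{p-1}$, and the images $s^{qi}$, $0\le i<p$, are linearly independent over $F[[s^p]]$ because the exponents $qi$ are distinct modulo $p$. So $P$ is prime and $A/P\cong F[[s^p,s^q]]$.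 This ring has dimension $1$, and its maximal ideal needs two generators because $P\subset\mathfrak m_A^2$; it is not regular. The trace formula of Proposition~\ref{prop:functions} still holds here, but it yields nothing, since $N=p=0$ in $F$.
\end{example}

That $P$ is prime excludes nilpotents in $A/P$, which the radical does not see: for $B=A$ and the ideal $(f_1^2)$, the ring $A/\sqrt{(f_1^2)}$ is regular and $A/(f_1^2)$ is not.

The freeness of $B$ is used in full through the freeness of $R$ over $O$, in Propositions~\ref{prop:functions} and~\ref{prop:principal}; Sections~\ref{sec:forms}--\ref{sec:trace} use only that $B$ is torsion-free over $A$. It cannot simply be dropped: let $A=F[[u,v]]$ and $P=(v^2-u^3)$, and make $B=F[[t]]$ a finite reduced $A$-algebra by $u\mapsto t^2$, $v\mapsto t^3$. Then $PB=0$ and $B$ is regular, while $A/P$ is the cusp. That $B$ is reduced is used to make $L$ a product of fields, so that derivations extend from $K$ to $L$ and the trace of forms is defined.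

The regularity of $A$ gives the freeness of $\Omega_A$ and the normality of $A$ in Lemma~\ref{lem:regular}, the adapted bases of Lemma~\ref{lem:adapted}, and the valuation in Lemma~\ref{lem:restrict}. The regularity of $S$ is used four times: $S$ is a normal domain, $\Omega_S$ is free (Proposition~\ref{prop:descent} and Corollary~\ref{cor:divisorial}), $S$ is factorial (Proposition~\ref{prop:principal}), and an element of $S$ with zero differential is a constant (Section~\ref{sec:regular}).

\begin{thebibliography}{9}

\bibitem{utah}
\emph{Finding Nilpotents With Wolmer Vasconcelos},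
\texttt{https://github.com/Macaulay2/Workshop-2024-Utah}.

\end{thebibliography}
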